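\title{The Lannes--Zarati homomorphism vanishes in positive stems for $s>2$}

\begin{abstract}
The Lannes--Zarati homomorphism $\varphi_s$, defined on
$\operatorname{Ext}_{\mathcal{A}}^{s,*}(\mathbf{F}_2,\mathbf{F}_2)$, corresponds to an associated graded of the mod $2$ Hurewicz map of $Q_0S^0$. We prove that $\varphi_s$ is zero in every positive stem when $s>2$. The proof restricts $\operatorname{Ext}$ to the finite subalgebras $\mathcal{A}(n)$ of the Steenrod algebra and compares two bounds: the vanishing line of $\operatorname{Ext}_{\mathcal{A}(n)}$, which is linear in $s$, and the connectivity of the derived functors of destabilization, which grows like $2^s$.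
\end{abstract}

\section{Introduction}\label{sec:intro}

Homology and cohomology are taken with coefficients in $\mathbf{F}_2$, and $\mathcal{A}$ is the mod $2$ Steenrod algebra. Let $\mathbf{V}_s$ be an $s$-dimensional vector space over $\mathbf{F}_2$. The group $GL_s=GL(\mathbf{V}_s)$ acts on $H_*(B\mathbf{V}_s)$, and this action commutes with the degree-lowering action of $\mathcal{A}$ dual to the Steenrod operations in cohomology. Let $P(\mathbf{F}_2\otimes_{GL_s}H_*(B\mathbf{V}_s))$ be the subspace of the coinvariants consisting of the elements annihilated by every operation of positive degree. Lannes and Zarati \cite{LZ} defined a homomorphism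
\[
\varphi_s\colon \operatorname{Ext}_{\mathcal{A}}^{s,s+\delta}(\mathbf{F}_2,\mathbf{F}_2)\longrightarrow P\bigl(\mathbf{F}_2\otimes_{GL_s}H_*(B\mathbf{V}_s)\bigr)_{\delta},
\]
which corresponds to an associated graded of the Hurewicz map
$H\colon\pi_*^s(S^0)\cong\pi_*(Q_0S^0)\to H_*(Q_0S^0)$. The integer $\delta=t-s$ is the \emph{stem} of a class in $\operatorname{Ext}_{\mathcal{A}}^{s,t}$. The definition of $\varphi_s$, recalled in Section~\ref{sec:setup}, is purely algebraic, and the map $H$ plays no role below.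

Which classes does $\varphi_s$ detect? In positive stems $\varphi_1$ is nonzero because of the Hopf invariant one classes $h_i$, and $\varphi_2$ is nonzero because of the Kervaire invariant one classes $h_i^2$. In stem $0$ the class $h_0^s$ is detected for every $s$. These facts are checked by hand in Section~\ref{sec:small}, where one also sees why the pattern $h_i,h_i^2,\dots$ should stop after two steps. The problem, which we take from \cite{Source}, is the conjecture that $\varphi_s=0$ in every positive stem for $s>2$. We prove it.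

\begin{theorem}\label{thm:A}
For every $s\ge 3$ and every $\delta>0$, the map
\[
\varphi_s\colon\operatorname{Ext}_{\mathcal{A}}^{s,s+\delta}(\mathbf{F}_2,\mathbf{F}_2)\to P\bigl(\mathbf{F}_2\otimes_{GL_s}H_*(B\mathbf{V}_s)\bigr)_\delta
\]
is zero.
\end{theorem}

Let $\mathcal{A}(n)\subset\mathcal{A}$ be the subalgebra generated by $\mathrm{Sq}^1,\mathrm{Sq}^2,\dots,\mathrm{Sq}^{2^n}$. The key to Theorem~\ref{thm:A} is the following criterion.

\begin{theorem}\label{thm:B}
Let $s\ge1$, $n\ge0$ and $\alpha\in\operatorname{Ext}_{\mathcal{A}}^{s,s+\delta}(\mathbf{F}_2,\mathbf{F}_2)$. If $\alpha$ restricts to $0$ in $\operatorname{Ext}_{\mathcal{A}(n)}^{s,s+\delta}(\mathbf{F}_2,\mathbf{F}_2)$ and $\delta<2^{s-1}(2^{n+1}-1)$, then $\varphi_s(\alpha)=0$.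
\end{theorem}

The criterion is effective because $\operatorname{Ext}_{\mathcal{A}(n)}^{s,s+\delta}$ is zero for $\delta>s(2^{n+1}-2)$ (Lemma~\ref{lem:line}). Each $n$ therefore gives an open window of stems
\[
s(2^{n+1}-2)<\delta<2^{s-1}(2^{n+1}-1)
\]
in which $\varphi_s=0$. The left end is linear in $s$ and the right end is exponential in $s$. The first windows are as follows.
\begin{center}
\begin{tabular}{c|ccc}
 & $n=0$ & $n=1$ & $n=2$\\ \hline
$s=3$ & $(0,4)$ & $(6,12)$ & $(18,28)$\\
$s=4$ & $(0,8)$ & $(8,24)$ & $(24,56)$\\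
$s=5$ & $(0,16)$ & $(10,48)$ & $(30,112)$
\end{tabular}
\end{center}
For $s\ge5$ consecutive windows overlap and nothing more is needed. For $s=4$ they touch and miss the stems $8(2^k-1)$; these lie on the edge of the vanishing region of $\mathcal{A}(k)$ and are settled by a conjugation argument (Section~\ref{sec:conj}). For $s=3$ there are real gaps, which we close with Wang's computation of $\operatorname{Ext}_{\mathcal{A}}^3$ \cite{Wang}. Besides that computation, the proof of Theorem~\ref{thm:A} uses from outside only the isomorphism of Lannes and Zarati that enters the definition of $\varphi_s$, Milnor's description of $\mathcal{A}$, and the standard facts recalled in Section~\ref{sec:setup}.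

The method also lists the classes of positive stem detected by some $\varphi_s$ (Corollary~\ref{cor:class}) and gives a vanishing theorem with coefficients in an unstable module (Theorem~\ref{thm:C}).

\section{Destabilization and the definition of $\varphi_s$}\label{sec:setup}

\subsection*{The Steenrod algebra}
Modules are graded left modules, bounded below, and $(\Sigma N)_{d+1}=N_d$. For an augmented algebra $C$ we write $C^+$ for the augmentation ideal. We use the following standard facts.

The algebra $\mathcal{A}$ is generated by the $\mathrm{Sq}^{2^i}$, $i\ge0$. A sequence $I=(i_1,\dots,i_l)$ of positive integers is \emph{admissible} if $i_q\ge 2i_{q+1}$ for all $q$; its degree is $|I|=\sum i_q$ and its \emph{excess} is $e(I)=2i_1-|I|$, with $e(\emptyset)=0$. The admissible monomials $\mathrm{Sq}^I$ form a basis of $\mathcal{A}$. For $0<a<2b$ the Adem relation reads $\mathrm{Sq}^a\mathrm{Sq}^b=\sum_{0\le c\le a/2}\binom{b-c-1}{a-2c}\mathrm{Sq}^{a+b-c}\mathrm{Sq}^c$.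

By Milnor's description, the dual Hopf algebra is $\mathcal{A}_*=\mathbf{F}_2[\xi_1,\xi_2,\dots]$ with $|\xi_i|=2^i-1$ and
\begin{equation}\label{eq:coprod}
\Delta\xi_i=\sum_{j=0}^{i}\xi_{i-j}^{2^j}\otimes\xi_j,\qquad \xi_0=1.
\end{equation}
In the basis dual to the monomials, $\mathrm{Sq}^r$ is dual to $\xi_1^r$, and $Q_n$ denotes the element dual to $\xi_{n+1}$. The subalgebra $\mathcal{A}(n)$ is a finite-dimensional sub-Hopf algebra whose dual is the quotient
\[
\mathcal{A}(n)_*=\mathbf{F}_2[\xi_1,\dots,\xi_{n+1}]\big/\bigl(\xi_i^{2^{n+2-i}}\bigr),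
\]
and $\mathcal{A}$ is free as a right $\mathcal{A}(n)$-module.

Let $C$ be $\mathcal{A}$ or a subalgebra. The \emph{bar resolution} of $\mathbf{F}_2$ is free over $C$ on symbols $[a_1|\cdots|a_q]$, multilinear in $a_i\in C^+$, with
\[
d[a_1|\cdots|a_q]=a_1[a_2|\cdots|a_q]+\sum_{i=1}^{q-1}[a_1|\cdots|a_ia_{i+1}|\cdots|a_q].
\]
Tensoring with $\mathbf{F}_2$ over $C$ removes the first term and gives the bar complex, with homology $\operatorname{Tor}^C_{s,t}=\operatorname{Tor}^C_{s,t}(\mathbf{F}_2,\mathbf{F}_2)$, where $t$ is the internal degree. Its dual is the \emph{cobar complex}, spanned by symbols $[x_1|\cdots|x_q]$ with $x_i\in C_*$ of positive degree. It is a differential graded algebra under concatenation, $d[x]$ is the reduced coproduct of $x$, and its cohomology is $\operatorname{Ext}_C^{s,t}=\operatorname{Ext}_C^{s,t}(\mathbf{F}_2,\mathbf{F}_2)$, the dual of $\operatorname{Tor}^C_{s,t}$. An inclusion $C'\subset C$ induces a ring homomorphism $\alpha\mapsto\alpha|_{C'}$, the \emph{restriction}. The class $h_i\in\operatorname{Ext}_{\mathcal{A}}^{1,2^i}$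 is represented by $[\xi_1^{2^i}]$. Since $\xi_1^{2^{n+1}}=0$ in $\mathcal{A}(n)_*$,
\begin{equation}\label{eq:hres}
h_i|_{\mathcal{A}(n)}=0\qquad\text{for } i>n.
\end{equation}
For an exterior algebra on elements $q_1,\dots,q_l$, the ring $\operatorname{Ext}$ is polynomial on the dual classes, of bidegrees $(1,|q_i|)$.

The next lemma turns restriction to $\mathcal{A}(n)$ into a map of $\mathcal{A}$-modules with highly connected kernel.

\begin{lemma}\label{lem:rings}
Let $M$ be an $\mathcal{A}$-module concentrated in degrees $\ge c$, let $B=\mathcal{A}\otimes_{\mathcal{A}(n)}M$, and let $\mu\colon B\to M$ be the surjection $a\otimes m\mapsto am$.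
\begin{enumerate}
\item[(a)] The kernel $I$ of $\mu$ is concentrated in degrees $\ge 2^{n+1}+c$.
\item[(b)] There is an isomorphism $\operatorname{Tor}^{\mathcal{A}}_*(\mathbf{F}_2,B)\cong\operatorname{Tor}^{\mathcal{A}(n)}_*(\mathbf{F}_2,M)$ under which $\mu_*$ is the map $\operatorname{Tor}^{\mathcal{A}(n)}_*(\mathbf{F}_2,M)\to\operatorname{Tor}^{\mathcal{A}}_*(\mathbf{F}_2,M)$ induced by $\mathcal{A}(n)\subset\mathcal{A}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $a\otimes m$ has degree $<2^{n+1}+c$, then $|a|<2^{n+1}$, so $a$ is a polynomial in $\mathrm{Sq}^1,\dots,\mathrm{Sq}^{2^n}$ and $a\otimes m=1\otimes am$. In these degrees every element of $B$ has the form $1\otimes m'$, and $\mu(1\otimes m')=m'$.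

(b) Let $P_*\to M$ be a free $\mathcal{A}(n)$-resolution. As $\mathcal{A}$ is free over $\mathcal{A}(n)$ on the right, $\mathcal{A}\otimes_{\mathcal{A}(n)}P_*$ is a free $\mathcal{A}$-resolution of $B$, and $\mathbf{F}_2\otimes_{\mathcal{A}}\mathcal{A}\otimes_{\mathcal{A}(n)}P_*=\mathbf{F}_2\otimes_{\mathcal{A}(n)}P_*$. Let $F_*\to M$ be a free $\mathcal{A}$-resolution and $\psi\colon P_*\to F_*$ an $\mathcal{A}(n)$-linear chain map over the identity of $M$. Its $\mathcal{A}$-linear extension $\mathcal{A}\otimes_{\mathcal{A}(n)}P_*\to F_*$ covers $\mu$. So both maps in (b) are induced by the map $\mathbf{F}_2\otimes_{\mathcal{A}(n)}P_*\to\mathbf{F}_2\otimes_{\mathcal{A}}F_*$ given by $\psi$.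
\end{proof}

\subsection*{Destabilization}
A module $K$ is \emph{unstable} if $\mathrm{Sq}^ix=0$ whenever $i>|x|$; the case $i=0$ says that $K$ vanishes in negative degrees. The cohomology of a space is unstable. The \emph{destabilization} $D(N)$ of a module $N$ is its largest unstable quotient, the quotient by the submodule generated by all $\mathrm{Sq}^ix$ with $i>|x|$. The functor $D$ is left adjoint to the inclusion of unstable modules, hence right exact. Its left derived functors are $D_r(N)=H_r(DF_*)$ for a free resolution $F_*\to N$, and a short exact sequence of modules gives a long exact sequence of the $D_r$.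

Let $\iota_m$ be the generator of $\Sigma^m\mathcal{A}$. The free unstable module $F(m)=D(\Sigma^m\mathcal{A})$ has as basis the elements $\mathrm{Sq}^I\iota_m$ with $I$ admissible and $e(I)\le m$. In particular $F(0)=\mathbf{F}_2$, and $F(m)=0$ for $m<0$.

The instability condition is invisible in low degrees.

\begin{lemma}[Stable range]\label{lem:stable}
Let $N$ be concentrated in degrees $\ge j$, where $j\ge0$. Then $D_r(N)_d=0$ for $r\ge1$ and $d\le 2j$.
\end{lemma}

\begin{proof}
Take a free resolution $F_*$ concentrated in degrees $\ge j$. An element $\mathrm{Sq}^ix$ with $i>|x|\ge j$ has degree $\ge 2j+1$, so $D(F_q)_d=(F_q)_d$ for $d\le 2j$, and $F_*$ is exact in positive homological degrees.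
\end{proof}

There is a comparison map from $D_r$ to $\operatorname{Tor}_r$. The kernel of $N\to D(N)$ is spanned by elements $a\,\mathrm{Sq}^ix$ with $i>|x|$. If such an element has degree $\ge0$, then either $i>0$, or $i=0$, $|x|<0$ and $|a|>0$; in both cases it lies in $\mathcal{A}^+N$. Since $D(N)$ is concentrated in degrees $\ge0$, there is a natural map $D(N)\to N/\mathcal{A}^+N=\mathbf{F}_2\otimes_{\mathcal{A}}N$, and it kills $\mathcal{A}^+D(N)$. Applied to a free resolution it induces natural maps
\[
i_r\colon D_r(N)\to\operatorname{Tor}_r^{\mathcal{A}}(\mathbf{F}_2,N)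
\]
which kill $\mathcal{A}^+D_r(N)$.

\subsection*{The homomorphism $\varphi_s$}
Lannes and Zarati \cite{LZ} construct an isomorphism of $\mathcal{A}$-modules
$D_s(\Sigma^{1-s}\mathbf{F}_2)\cong\Sigma\,H^*(B\mathbf{V}_s)^{GL_s}$. Invariants are dual to coinvariants, and $\mathbf{F}_2\otimes_{\mathcal{A}}(-)$ is dual to $P(-)$, so the dual of $\mathbf{F}_2\otimes_{\mathcal{A}}H^*(B\mathbf{V}_s)^{GL_s}$ is the target of $\varphi_s$. In degree $\delta$, the map $\varphi_s$ is by definition the dual of the composite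
\[
\bigl(\mathbf{F}_2\otimes_{\mathcal{A}}H^*(B\mathbf{V}_s)^{GL_s}\bigr)_\delta\cong\bigl(\mathbf{F}_2\otimes_{\mathcal{A}}D_s(\Sigma^{1-s}\mathbf{F}_2)\bigr)_{1+\delta}
\longrightarrow\operatorname{Tor}_s^{\mathcal{A}}(\mathbf{F}_2,\Sigma^{1-s}\mathbf{F}_2)_{1+\delta}=\operatorname{Tor}^{\mathcal{A}}_{s,s+\delta}
\]
induced by $i_s$. Viewing $\alpha\in\operatorname{Ext}_{\mathcal{A}}^{s,s+\delta}$ as a functional on $\operatorname{Tor}^{\mathcal{A}}_{s,s+\delta}$, we obtain
\begin{equation}\label{eq:crit}
\varphi_s(\alpha)=0\iff\alpha(i_s(x))=0\ \text{ for all }x\in D_s(\Sigma^{1-s}\mathbf{F}_2)_{1+\delta}.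
\end{equation}
Thus $\varphi_s$ measures which classes of $\operatorname{Tor}_s^{\mathcal{A}}$ come from a cycle of the destabilized resolution of $\Sigma^{1-s}\mathbf{F}_2$. From here on we use only \eqref{eq:crit}; the invariant ring does not appear again.

\section{Small cases}\label{sec:small}

Let $F_*$ be the bar resolution of $\Sigma^{1-s}\mathbf{F}_2$, in which the generator $[a_1|\cdots|a_q]$ has degree $|a_1|+\dots+|a_q|+1-s$. If $y\in F_s$ is a sum of generators and $dy$ becomes zero in $D(F_{s-1})$, then $y$ defines an element $x\in D_s(\Sigma^{1-s}\mathbf{F}_2)$, and $i_s(x)$ is the class of $y$ in the bar complex. This is enough to find all the nonzero values of $\varphi_s$ that we shall meet. For $h_i$ and $h_i^2$ the result is due to Lannes and Zarati \cite{LZ}; we include the short verification because it shows how instability acts.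

\begin{proposition}\label{prop:nonzero}
For all $i\ge0$ and $s\ge1$, the elements $\varphi_1(h_i)$, $\varphi_2(h_i^2)$ and $\varphi_s(h_0^s)$ are nonzero.
\end{proposition}

\begin{proof}
By \eqref{eq:crit} it suffices to give, in each case, a $y$ as above on which the cobar representative takes the value $1$.

For $h_i$ take $s=1$ and $y=[\mathrm{Sq}^{2^i}]$. Then $dy=\mathrm{Sq}^{2^i}[\,]$ with $[\,]$ of degree $0$, which is zero in $D(F_0)$.

For $h_0^s$ take $y=[\mathrm{Sq}^1|\cdots|\mathrm{Sq}^1]$. As $\mathrm{Sq}^1\mathrm{Sq}^1=0$, the boundary is $\mathrm{Sq}^1$ applied to a generator of degree $(s-1)+1-s=0$, which is zero in $D(F_{s-1})$.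

For $h_i^2$ take $s=2$ and $a=2^i$. The Adem relation gives $\mathrm{Sq}^a\mathrm{Sq}^a=\sum_c\lambda_c\mathrm{Sq}^{2a-c}\mathrm{Sq}^c$ with $1\le c\le a/2$; the term $c=0$ has coefficient $\binom{a-1}{a}=0$. Put $y=[\mathrm{Sq}^a|\mathrm{Sq}^a]+\sum_c\lambda_c[\mathrm{Sq}^{2a-c}|\mathrm{Sq}^c]$. The terms $[a_1a_2]$ of $dy$ cancel by the relation, and there remains
\[
dy=\mathrm{Sq}^a[\mathrm{Sq}^a]+\sum_c\lambda_c\,\mathrm{Sq}^{2a-c}[\mathrm{Sq}^c].
\]
The generator $[\mathrm{Sq}^b]$ has degree $b-1$, and $a>a-1$, $2a-c>c-1$, so every term is zero in $D(F_1)$. The cocycle $[\xi_1^a|\xi_1^a]$ is $1$ on $[\mathrm{Sq}^a|\mathrm{Sq}^a]$ and $0$ on the other terms of $y$ for degree reasons.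
\end{proof}

The case of $h_0^s$ shows that the hypothesis $\delta>0$ in Theorem~\ref{thm:A} is needed.

What should one expect for $s\ge3$? Consider a symbol $[\mathrm{Sq}^{a_1}|\cdots|\mathrm{Sq}^{a_s}]$ and put $b_q=a_q-1$, so that its stem is $b_1+\dots+b_s$. The first term of its boundary is $\mathrm{Sq}^{a_1}$ applied to a generator of degree $b_2+\dots+b_s$, and it vanishes in $D(F_{s-1})$ exactly when $b_1\ge b_2+\dots+b_s$. The symbol dual to $h_i^s$ has all $b_q=2^i-1$, and the inequality holds only if $i=0$ or $s\le2$. This suggests the conjecture. It also suggests a quantitative form: if the same inequality $b_q\ge b_{q+1}+\dots+b_s$ held at every position $q$, the partial stems would at least double at each step, and the stem would be at least $2^{s-1}b_s$. A last entry outside $\mathcal{A}(n)$ has degree $\ge2^{n+1}$ and would cost a stem of at least $2^{s-1}(2^{n+1}-1)$, which is the bound in Theorem~\ref{thm:B}. This is only a heuristic, since a cycle of $DF_*$ need not be a sum of such symbols. The following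 example shows how to replace it by a proof.

\begin{example}\label{ex:h0h2}
Take $s=2$ and $\alpha=h_0h_2\in\operatorname{Ext}_{\mathcal{A}}^{2,5}$, of stem $3$. The relations $\mathrm{Sq}^1\mathrm{Sq}^4=\mathrm{Sq}^5$ and $\mathrm{Sq}^2\mathrm{Sq}^3=\mathrm{Sq}^5+\mathrm{Sq}^4\mathrm{Sq}^1$ show that
$z=[\mathrm{Sq}^1|\mathrm{Sq}^4]+[\mathrm{Sq}^4|\mathrm{Sq}^1]+[\mathrm{Sq}^2|\mathrm{Sq}^3]$ is a cycle of the bar complex, and $[\xi_1|\xi_1^4]$ is $1$ on it, so $\alpha\ne0$. In $D(F_1)$ the term $\mathrm{Sq}^4[\mathrm{Sq}^1]$ of $dz$ dies, but $\mathrm{Sq}^1[\mathrm{Sq}^4]$ and $\mathrm{Sq}^2[\mathrm{Sq}^3]$ survive, so $z$ is not a cycle of $DF_*$. We have to exclude all other representatives at once.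

Let $B=\mathcal{A}\otimes_{\mathcal{A}(1)}\mathbf{F}_2$ and $I=\ker(B\to\mathbf{F}_2)$. By Lemma~\ref{lem:rings}(a), $\Sigma^{-1}I$ is concentrated in degrees $\ge3$, so $D_1(\Sigma^{-1}I)_d=0$ for $d\le6$ by Lemma~\ref{lem:stable}. In the exact sequence
\[
D_2(\Sigma^{-1}B)_4\to D_2(\Sigma^{-1}\mathbf{F}_2)_4\to D_1(\Sigma^{-1}I)_4
\]
the last group is zero, so every $x$ in the middle lifts to $D_2(\Sigma^{-1}B)$. By naturality of $i_2$ and Lemma~\ref{lem:rings}(b), $i_2(x)$ comes from $\operatorname{Tor}^{\mathcal{A}(1)}_{2,5}$. There $\alpha$ vanishes, because $h_2|_{\mathcal{A}(1)}=0$. Hence $\varphi_2(h_0h_2)=0$.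
\end{example}

For larger $s$ the obstruction to lifting lies in $D_{s-1}(\Sigma^{1-s}I)$. The stable range only gives a bound of the size $2j$ for it, independent of the homological degree. We need the doubling at each step that the heuristic predicts.

\section{Connectivity of the derived functors}\label{sec:conn}

Suspending $N$ many times moves any given degree into the stable range, where $D_r$ vanishes. So we ask how $D_r$ changes under one suspension. The module $\Sigma D(\Sigma^{-1}G)$ is the quotient of $G$ by the submodule generated by the $\mathrm{Sq}^ix$ with $i\ge|x|$. Compared with $D(G)$, the new relations are the top squares, and these live in twice the degree of $x$.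

For a graded vector space $K$ let $\Phi K$ be its double: $(\Phi K)_{2e}=K_e$ and $(\Phi K)_{\mathrm{odd}}=0$. The functor $\Phi$ is exact. For unstable $K$ let $\mathrm{Sq}_0\colon\Phi K\to K$ be the natural linear map $x\mapsto\mathrm{Sq}^{|x|}x$.

\begin{lemma}\label{lem:les}
For every module $N$ there is a long exact sequence of graded vector spaces
\[
\cdots\to\Phi D_r(\Sigma N)\to D_r(\Sigma N)\to\Sigma D_r(N)\to\Phi D_{r-1}(\Sigma N)\to\cdots.
\]
\end{lemma}

\begin{proof}
For a module $G$ consider the natural sequence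
\begin{equation}\label{eq:ses}
0\to\Phi D(G)\xrightarrow{\ \mathrm{Sq}_0\ }D(G)\to\Sigma D(\Sigma^{-1}G)\to0,
\end{equation}
where the second map is induced by the identity of $G$. We show that it is exact for free $G$. All terms commute with direct sums, so let $G=\Sigma^m\mathcal{A}$; the sequence is $0\to\Phi F(m)\to F(m)\to\Sigma F(m-1)\to0$. For $m<0$ all terms are zero. For $m=0$, $\mathrm{Sq}_0$ is the identity of $\mathbf{F}_2$ and $F(-1)=0$. Let $m\ge1$. The second map sends the basis elements of excess $\le m-1$ bijectively to a basis, and its kernel is spanned by the $\mathrm{Sq}^J\iota_m$ with $J$ admissible and $e(J)=m$. We have $\mathrm{Sq}_0(\mathrm{Sq}^I\iota_m)=\mathrm{Sq}^{J}\iota_m$ with $J=(|I|+m,I)$. This $J$ has excess $m$, and it is admissible if and only if $I$ is admissible and $|I|+m\ge2i_1$, that is, $e(I)\le m$. Every admissible $J$ of excess $m\ge1$ is nonempty with first entry $m$ plus the sum of the others, so it arises from exactly one $I$. Thus $\mathrm{Sq}_0$ maps the basis of $\Phi F(m)$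 bijectively onto the basis of the kernel.

Now apply \eqref{eq:ses} to a free resolution $G_*$ of $\Sigma N$; then $\Sigma^{-1}G_*$ is a free resolution of $N$. The long exact sequence in homology is the one stated.
\end{proof}

\begin{lemma}[Connectivity]\label{lem:conn}
Let $r\ge0$, $j\in\mathbf{Z}$, and let $N$ be concentrated in degrees $\ge j$. Then $D_r(N)_d=0$ for $d<c_r(j)$, where $c_r(j)=2^r(j+r-1)+1$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=0$ we have $c_0(j)=j$, and $D(N)$ is a quotient of $N$. Let $r\ge1$, $d<c_r(j)$ and $k\ge0$. Lemma~\ref{lem:les} for $\Sigma^kN$, in degree $d+k+1$, gives an exact sequence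
\[
D_r(\Sigma^{k+1}N)_{d+k+1}\to D_r(\Sigma^kN)_{d+k}\to\bigl(\Phi D_{r-1}(\Sigma^{k+1}N)\bigr)_{d+k+1}.
\]
The module $\Sigma^{k+1}N$ is concentrated in degrees $\ge j+k+1$, so by induction the double $\Phi D_{r-1}(\Sigma^{k+1}N)$ vanishes in degrees below
\[
2c_{r-1}(j+k+1)=2^r(j+k+r-1)+2=c_r(j)+2^rk+1>d+k+1 .
\]
Hence the first map is onto for every $k\ge0$, and $D_r(N)_d$ is a quotient of $D_r(\Sigma^kN)_{d+k}$ for every $k$. For $k$ large we have $j+k\ge0$ and $d+k\le2(j+k)$, and this group is zero by Lemma~\ref{lem:stable}.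
\end{proof}

For $r=1$ and $j\ge0$ the bound $c_1(j)=2j+1$ is the stable range. The bound is attained for every $r\geq 1$: for $N=\Sigma^{1-r}\mathbf{F}_2$ it is $c_r(1-r)=1$, and the cycle $[\mathrm{Sq}^1|\cdots|\mathrm{Sq}^1]$ of Proposition~\ref{prop:nonzero} gives a nonzero element of $D_r(N)_1$.

\section{Lifting to $\mathcal{A}(n)$}\label{sec:lift}

We run the argument of Example~\ref{ex:h0h2} with Lemma~\ref{lem:conn} in place of the stable range. Coefficients cost nothing and will be used in Section~\ref{sec:coeff}.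

\begin{proposition}\label{prop:lift}
Let $s\ge1$, $n\ge0$, let $M$ be an $\mathcal{A}$-module concentrated in degrees $\ge c$, and let $d<2^{s-1}(2^{n+1}+c-1)$. Then the image of
\[
i_s\colon D_s(\Sigma^{1-s}M)_{1+d}\to\operatorname{Tor}^{\mathcal{A}}_{s}(\mathbf{F}_2,\Sigma^{1-s}M)_{1+d}=\operatorname{Tor}^{\mathcal{A}}_{s,s+d}(\mathbf{F}_2,M)
\]
is contained in the image of $\operatorname{Tor}^{\mathcal{A}(n)}_{s,s+d}(\mathbf{F}_2,M)$.
\end{proposition}

\begin{proof}
Let $B$, $\mu$ and $I$ be as in Lemma~\ref{lem:rings}. The short exact sequence $0\to\Sigma^{1-s}I\to\Sigma^{1-s}B\to\Sigma^{1-s}M\to0$ gives an exact sequence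
\[
D_s(\Sigma^{1-s}B)\xrightarrow{\ \mu_*\ }D_s(\Sigma^{1-s}M)\to D_{s-1}(\Sigma^{1-s}I).
\]
The module $\Sigma^{1-s}I$ is concentrated in degrees $\ge j=2^{n+1}+c+1-s$, and $c_{s-1}(j)=2^{s-1}(2^{n+1}+c-1)+1>1+d$. By Lemma~\ref{lem:conn} the last term is zero in degree $1+d$, so every $x\in D_s(\Sigma^{1-s}M)_{1+d}$ is $\mu_*x'$ for some $x'$. By naturality $i_s(x)=\mu_*i_s(x')$, and Lemma~\ref{lem:rings}(b) identifies the image of $\mu_*$ on $\operatorname{Tor}$ with the image of $\operatorname{Tor}^{\mathcal{A}(n)}$.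
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $M=\mathbf{F}_2$, $c=0$, $d=\delta$. For $x\in D_s(\Sigma^{1-s}\mathbf{F}_2)_{1+\delta}$, Proposition~\ref{prop:lift} gives $y\in\operatorname{Tor}^{\mathcal{A}(n)}_{s,s+\delta}$ with image $i_s(x)$. Then $\alpha(i_s(x))=(\alpha|_{\mathcal{A}(n)})(y)=0$, and \eqref{eq:crit} gives $\varphi_s(\alpha)=0$.
\end{proof}

\begin{remark}\label{rem:sharp}
For $s=1,2$ the bound in Theorem~\ref{thm:B} cannot be weakened to $\delta\le2^{s-1}(2^{n+1}-1)$. The class $h_{n+1}^s$ restricts to $0$ on $\mathcal{A}(n)$ by \eqref{eq:hres}, its stem is $s(2^{n+1}-1)=2^{s-1}(2^{n+1}-1)$, and $\varphi_s(h_{n+1}^s)\ne0$ by Proposition~\ref{prop:nonzero}.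
\end{remark}

\section{The vanishing line of $\operatorname{Ext}_{\mathcal{A}(n)}$ and its edge}\label{sec:line}

To apply Theorem~\ref{thm:B} we need to know where $\operatorname{Ext}_{\mathcal{A}(n)}$ vanishes. For an exterior algebra this is immediate, since $\operatorname{Ext}$ is polynomial on classes with $s=1$. May's filtration reduces $\mathcal{A}(n)$ to that case.

By \eqref{eq:coprod}, $(\xi_1,\dots,\xi_n)$ is a Hopf ideal of $\mathcal{A}(n)_*$, and the quotient is the exterior algebra $E[\xi_{n+1}]$ on a primitive generator. Its dual is the subalgebra $E(Q_n)\subset\mathcal{A}(n)$ with basis $1,Q_n$, and $\operatorname{Ext}_{E(Q_n)}=\mathbf{F}_2[v_n]$ with $v_n=[\xi_{n+1}]$ in bidegree $(1,2^{n+1}-1)$.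

\begin{lemma}\label{lem:line}
$\operatorname{Ext}^{s,t}_{\mathcal{A}(n)}=0$ for $t>s(2^{n+1}-1)$. For $t=s(2^{n+1}-1)$ the restriction $\operatorname{Ext}^{s,t}_{\mathcal{A}(n)}\to\operatorname{Ext}^{s,t}_{E(Q_n)}$ is injective.
\end{lemma}

\begin{proof}
Writing exponents in base $2$, we see that $\mathcal{A}(n)_*$ has as basis the products of distinct elements $\xi_i^{2^j}$ with $i\ge1$, $j\ge0$, $i+j\le n+1$. Give $\xi_i^{2^j}$ weight $2i-1$, extend additively to these products, and let $\mathcal{F}_p$ be the span of the basis elements of weight $\le p$.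

The filtration is multiplicative. When a product of two basis elements is rewritten in the basis, each square $(\xi_i^{2^j})^2$ is replaced by $0$ or by $\xi_i^{2^{j+1}}$, whose weight $2i-1$ is less than $2(2i-1)$. The filtration is also comultiplicative. In
$\Delta\xi_i^{2^j}=\sum_l\xi_{i-l}^{2^{l+j}}\otimes\xi_l^{2^j}$ the terms with $0<l<i$ have total weight $2i-2<2i-1$, and $\Delta$ is multiplicative. Both inequalities are strict, so the associated graded is the exterior algebra $E$ on the classes of the $\xi_i^{2^j}$, and these classes are primitive.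

Filter the cobar complex $C$ of $\mathcal{A}(n)_*$ by total weight. Each $\mathcal{F}_pC$ is a subcomplex, $\mathcal{F}_{-1}C=0$, and $\operatorname{gr}C$ is the cobar complex of $E$. The dual of $E$ is an exterior algebra, so $H^*(\operatorname{gr}C)=\mathbf{F}_2[h_{i,j}]$, where $h_{i,j}=[\xi_i^{2^j}]$ has $s=1$, weight $2i-1$ and
\[
t=2^{i+j}-2^j\le2^{n+1}-1,\qquad\text{with equality only for }(i,j)=(n+1,0).
\]
If $z\in\mathcal{F}_pC$ is a cocycle whose image in $\operatorname{gr}_pC$ is a coboundary, then $z$ is cohomologous to a cocycle in $\mathcal{F}_{p-1}C$. For $t>s(2^{n+1}-1)$ we have $H^{s,t}(\operatorname{gr}C)=0$, so the weight of a cocycle can be lowered until the cocycle is $0$. This is the first claim.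

Let $t=s(2^{n+1}-1)$. Then $H^{s,t}(\operatorname{gr}C)$ is spanned by $h_{n+1,0}^s$, of weight $p=s(2n+1)$. Lowering weights as before, a nonzero class in $\operatorname{Ext}^{s,t}_{\mathcal{A}(n)}$ is represented by a cocycle $z\in\mathcal{F}_pC$ whose image in $\operatorname{gr}_pC$ represents $h_{n+1,0}^s$. Let $\pi$ be the projection to the cobar complex of $E[\xi_{n+1}]$, which has zero differential and in homological degree $s$ is spanned by $v_n^s=[\xi_{n+1}|\cdots|\xi_{n+1}]$, of weight $p$. Thus $\pi$ kills $\mathcal{F}_{p-1}C^s$, and on $\mathcal{F}_pC^s$ it factors through the chain map induced by $E\to E[\xi_{n+1}]$, which sends the class $h_{n+1,0}^s$ to $v_n^s$. Hence $\pi(z)=v_n^s\ne0$.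
\end{proof}

The edge group need not vanish: for $n=0$ we have $\mathcal{A}(0)=E(Q_0)$, and $v_0^s=h_0^s|_{\mathcal{A}(0)}$. For $n\ge1$ the lemma leaves open at most one class, detected by $v_n^s$. What we need is that no class defined over all of $\mathcal{A}$ restricts to it.

\section{Powers of $v_k$ do not extend to $\mathcal{A}$}\label{sec:conj}

The model is group cohomology: inner automorphisms act trivially, so a class has matching restrictions to conjugate subgroups. Here the exterior algebra on $Q_0$ and $Q_k$ plays the part of a subgroup of rank two, and $v_k^s$ vanishes on the line spanned by $Q_0$ but not on a line spanned by $Q_0+bQ_k$ with $b^s\ne0$. If the two lines are conjugate, $v_k^s$ cannot extend. Over $\mathbf{F}_2$ degrees forbid this, so we adjoin a nilpotent scalar $a$. For $k=1$ the conjugating element is the truncated total square $g=1+a\,\mathrm{Sq}^1+a^2\mathrm{Sq}^2+\cdots$, and the relation $gQ_0=(Q_0+a^2Q_1)g$ proved below reads, on the coefficient of $a^2$, $\mathrm{Sq}^2\mathrm{Sq}^1=\mathrm{Sq}^1\mathrm{Sq}^2+Q_1$.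

Such identities are easiest to prove on the dual side. Let $T$ be a commutative $\mathbf{F}_2$-algebra. Since $\mathcal{A}(m)$ is finite-dimensional, $T\otimes\mathcal{A}(m)=\operatorname{Hom}_{\mathbf{F}_2}(\mathcal{A}(m)_*,T)$, with product $(fg)(x)=\sum f(x')g(x'')$ for $\Delta x=\sum x'\otimes x''$ and augmentation $f\mapsto f(1)$. If $f$ and $g$ are ring homomorphisms, so is $fg$, and by \eqref{eq:coprod} it is determined by
\begin{equation}\label{eq:points}
(fg)(\xi_i)=\sum_{j=0}^if(\xi_{i-j})^{2^j}g(\xi_j).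
\end{equation}
If $\varepsilon\in T$ has $\varepsilon^2=0$ and $b_0,\dots,b_m\in T$, the homomorphism $\xi_{i+1}\mapsto\varepsilon b_i$ kills all monomials of length $\ge2$, so it is the element $1+\varepsilon\sum b_iQ_i$.

\begin{lemma}\label{lem:comm}
Let $m\ge k\ge1$, $L=2^{m+2-k}$, $S=\mathbf{F}_2[a]/(a^L)$ and $\Lambda=S\otimes\mathcal{A}(m)$.
\begin{enumerate}
\item[(a)] The elements $Q_0,\dots,Q_m$ commute and have square zero, and $Q_0Q_k\neq0$.
\item[(b)] There is a unit $g\in\Lambda$ of augmentation $1$ with $gQ_0g^{-1}=Q_0+a^2Q_k$.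
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $T=\mathbf{F}_2[\varepsilon_1,\varepsilon_2]/(\varepsilon_1^2,\varepsilon_2^2)$, $f_1=1+\varepsilon_1Q_i$, $f_2=1+\varepsilon_2Q_j$. In \eqref{eq:points} the middle terms contain a square of some $\varepsilon$, so $f_1f_2$ and $f_2f_1$ both send $\xi_l$ to $f_1(\xi_l)+f_2(\xi_l)$. The coefficients of $\varepsilon_1\varepsilon_2$ give $Q_iQ_j=Q_jQ_i$. For $i=j$ the product sends $\xi_{i+1}$ to $\varepsilon_1+\varepsilon_2$, of square zero, and the other generators to $0$; no monomial has $\varepsilon_1\varepsilon_2$ in its image, so $Q_i^2=0$. For $i\ne j$ the monomial $\xi_{i+1}\xi_{j+1}$ goes to $\varepsilon_1\varepsilon_2$, so $Q_iQ_j\ne0$.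

(b) Let $g\colon\mathcal{A}(m)_*\to S$ be the ring homomorphism with $g(\xi_k)=a$ and $g(\xi_i)=0$ for $i\ne k$, $i\ge1$. It is well defined because the relation $\xi_k^{L}=0$ matches $a^L=0$. It has augmentation $g(1)=1$, and $g-1\in a\Lambda$ with $a$ central and nilpotent, so $g$ is a unit. Over $T=S[\varepsilon]/(\varepsilon^2)$ let $\tau=1+\varepsilon Q_0$ and $\tau'=1+\varepsilon(Q_0+a^2Q_k)$. For $i\ge1$, formula \eqref{eq:points} gives
\[
(g\tau)(\xi_i)=g(\xi_i)+\varepsilon\,g(\xi_{i-1})^2,\qquad(\tau'g)(\xi_i)=\tau'(\xi_i)+g(\xi_i);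
\]
in the first product only $j=0,1$ contribute, in the second only $j=0,i$. Now $\varepsilon g(\xi_{i-1})^2$ is $\varepsilon$ for $i=1$, $\varepsilon a^2$ for $i=k+1$, and $0$ otherwise, which is $\tau'(\xi_i)$. So $g\tau=\tau'g$, and the coefficient of $\varepsilon$ is $gQ_0=(Q_0+a^2Q_k)g$.
\end{proof}

\begin{lemma}\label{lem:edge}
Let $k\ge1$, $s\ge1$ and $t=s(2^{k+1}-1)$. Then the restriction $\operatorname{Ext}^{s,t}_{\mathcal{A}}\to\operatorname{Ext}^{s,t}_{E(Q_k)}$ is zero.
\end{lemma}

\begin{proof}
Choose $m\ge k$ with $L=2^{m+2-k}>2s$, and take $S$, $\Lambda$, $g$ from Lemma~\ref{lem:comm}. We now forget internal degrees. Let $C$ be a finite-dimensional augmented $\mathbf{F}_2$-algebra and $\Gamma=S\otimes C$. The bar resolution formed over $S$ is a free $\Gamma$-resolution of $S$, and its cochain complex $\operatorname{Hom}_S((\Gamma^+)^{\otimes_S*},S)$ is $S$ tensored with the cobar complex of $C$. Hence $\operatorname{Ext}_\Gamma(S,S)=S\otimes\operatorname{Ext}_C$, and every map of augmented $S$-algebras induces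 an $S$-algebra map on $\operatorname{Ext}$, given on $\operatorname{Ext}^1$ by composing functionals on $\Gamma^+$.

\emph{Conjugation acts trivially.} Let $\gamma(x)=gxg^{-1}$, an automorphism of the augmented $S$-algebra $\Lambda$. Let $P_*\to S$ be a free $\Lambda$-resolution, and let $\gamma^*P_*$ be $P_*$ with $x$ acting as $\gamma(x)$. The map $\gamma^*$ on $\operatorname{Ext}_\Lambda(S,S)$ is $[f]\mapsto[f\psi]$ for any $\Lambda$-linear chain map $\psi\colon P_*\to\gamma^*P_*$ over the identity of $S$. The map $\psi(p)=gp$ is such: $\psi(xp)=\gamma(x)\psi(p)$, and it covers multiplication by the augmentation of $g$, which is $1$. For $f\in\operatorname{Hom}_\Lambda(P_s,S)$ we have $f(gp)=gf(p)=f(p)$. So $\gamma^*$ is the identity.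

\emph{Two conjugate lines.} By Lemma~\ref{lem:comm}(a) the exterior algebra $E(Q_0,Q_k)$ is a subalgebra of $\mathcal{A}(m)$, and $(Q_0+a^2Q_k)^2=0$. Let $\theta_0,\theta_1\colon S[q]/(q^2)\to\Lambda$ be the augmented $S$-algebra maps with $\theta_0(q)=Q_0$ and $\theta_1(q)=Q_0+a^2Q_k$. Then $\theta_1=\gamma\theta_0$, so
\[
\theta_0^*=\theta_1^*\colon\ S\otimes\operatorname{Ext}_{\mathcal{A}(m)}\to\operatorname{Ext}_{S[q]/(q^2)}(S,S)=S[v].
\]
Both maps factor through $S\otimes\operatorname{Ext}_{E(Q_0,Q_k)}=S[v_0,v_k]$. There $\theta_0$ induces $v_0\mapsto v$, $v_k\mapsto0$, and $\theta_1$ induces $v_0\mapsto v$, $v_k\mapsto a^2v$.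

\emph{Conclusion.} Let $\alpha\in\operatorname{Ext}^{s,t}_{\mathcal{A}}$. The monomial $v_0^iv_k^{s-i}$ has internal degree $t-i(2^{k+1}-2)$, which equals $t$ only for $i=0$ since $k\ge1$. So $\alpha|_{E(Q_0,Q_k)}=\lambda v_k^s$ with $\lambda\in\mathbf{F}_2$, and $\alpha|_{E(Q_k)}=\lambda v_k^s$. Applying the two maps to $\alpha|_{\mathcal{A}(m)}$ gives $0=\lambda a^{2s}v^s$. Since $2s<L$, we have $a^{2s}\ne0$ in $S$, and $\lambda=0$.
\end{proof}

The hypothesis $k\ge1$ is needed, as $h_0^s$ restricts to $v_0^s$. The assumption that $\alpha$ is defined over $\mathcal{A}$, and not only over $\mathcal{A}(k)$, is used in the choice of $m$: the scalar $a$ must have $a^{2s}\ne0$, and $\mathcal{A}(m)$ must be large enough to contain $g$.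

\section{Proof of Theorem~\ref{thm:A}}\label{sec:main}

Let $s\ge3$, $\delta>0$, $t=s+\delta$ and $\alpha\in\operatorname{Ext}_{\mathcal{A}}^{s,t}$. Restriction to a smaller subalgebra is more likely to vanish, so we take the smallest index allowed by Theorem~\ref{thm:B}: let $k\ge0$ be the integer with
\begin{equation}\label{eq:k}
2^{s-1}(2^k-1)\le\delta<2^{s-1}(2^{k+1}-1).
\end{equation}
By Theorem~\ref{thm:B} with $n=k$ it suffices to show that $\alpha|_{\mathcal{A}(k)}=0$. If $k=0$, this follows from Lemma~\ref{lem:line}, since $t>s$; this is where $\delta>0$ is used. Let $k\ge1$.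

\subsection*{The case $s\ge4$}
Here $2^{s-1}\ge2s$, with equality only for $s=4$. By \eqref{eq:k}, $\delta\ge2s(2^k-1)$, that is, $t\ge s(2^{k+1}-1)$. If the inequality is strict, $\operatorname{Ext}^{s,t}_{\mathcal{A}(k)}=0$ by Lemma~\ref{lem:line}. If equality holds, which forces $s=4$, then $\alpha|_{E(Q_k)}=0$ by Lemma~\ref{lem:edge}, and $\alpha|_{\mathcal{A}(k)}=0$ by the injectivity in Lemma~\ref{lem:line}.

\subsection*{The case $s=3$}
Now $2^{s-1}=4<6=2s$, and \eqref{eq:k} only gives $t\ge2^{k+2}-1$, which does not reach the vanishing region $t>3(2^{k+1}-1)$. We use the structure of $\operatorname{Ext}^3_{\mathcal{A}}$ instead. Recall that for cocycles $x,y,z$ of the cobar complex with $xy$ and $yz$ coboundaries, the Massey product $\langle[x],[y],[z]\rangle$ is the set of classes of the cocycles $uz+xw$ with $du=xy$, $dw=yz$; the set depends only on the classes of $x,y,z$. By Wang \cite{Wang}, $\operatorname{Ext}^3_{\mathcal{A}}$ is spanned by the products $h_ah_bh_c$ and the classes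
\[
c_i=\langle h_{i+1},h_i,h_{i+2}^2\rangle\in\operatorname{Ext}_{\mathcal{A}}^{3,11\cdot2^i},\qquad i\ge0 .
\]
It suffices to show that each such element of bidegree $(3,t)$ restricts to $0$ on $\mathcal{A}(k)$.

\emph{Products.} If $a,b,c\le k$, then $t=2^a+2^b+2^c\le3\cdot2^k<2^{k+2}-1$, because $2^k>1$. This contradicts $t\ge2^{k+2}-1$. So one index exceeds $k$, and the product restricts to $0$ by \eqref{eq:hres}.

\emph{The classes $c_i$.} From $2^{k+2}\le t+1=11\cdot2^i+1<2^{i+4}$ we get $k\le i+1$, so $\mathcal{A}(k)\subset\mathcal{A}(i+1)$ and it suffices to show $c_i|_{\mathcal{A}(i+1)}=0$. Let $x=[\xi_1^{2^{i+1}}]$, $y=[\xi_1^{2^i}]$, $z=[\xi_1^{2^{i+2}}|\xi_1^{2^{i+2}}]$, and represent $c_i$ by $uz+xw$ with $du=xy$, $dw=yz$. In $\mathcal{A}(i+1)_*$ we have $\xi_1^{2^{i+2}}=0$, so $z$ maps to $0$. Hence the image $\bar w$ of $w$ is a cocycle, of bidegree $(2,2^i+2^{i+3})=(2,9\cdot2^i)$, and $c_i|_{\mathcal{A}(i+1)}=h_{i+1}|_{\mathcal{A}(i+1)}\cdot[\bar w]$. Since $9\cdot2^i>8\cdot2^i-2=2(2^{i+2}-1)$, Lemma~\ref{lem:line}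 gives $\operatorname{Ext}^{2,9\cdot2^i}_{\mathcal{A}(i+1)}=0$. So $c_i|_{\mathcal{A}(i+1)}=0$.

\medskip
In all cases $\alpha|_{\mathcal{A}(k)}=0$, and $\varphi_s(\alpha)=0$. This proves Theorem~\ref{thm:A}. \qed

\begin{remark}
If one prefers the definition $c_i=(\mathrm{Sq}^0)^ic_0$, where $\mathrm{Sq}^0$ on $\operatorname{Ext}_{\mathcal{A}}$ is induced by the squaring map of $\mathcal{A}_*$, the same conclusion follows by induction. We have $\operatorname{Ext}^{3,11}_{\mathcal{A}(1)}=0$ by Lemma~\ref{lem:line}, as $11>9$. Squaring sends the relations of $\mathcal{A}(n)_*$ to relations of $\mathcal{A}(n+1)_*$, so it descends to a map $\mathcal{A}(n)_*\to\mathcal{A}(n+1)_*$. Hence $\beta|_{\mathcal{A}(n)}=0$ implies $(\mathrm{Sq}^0\beta)|_{\mathcal{A}(n+1)}=0$.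
\end{remark}

\begin{corollary}\label{cor:class}
For $s\ge1$ and $\delta>0$, a class $\alpha\in\operatorname{Ext}_{\mathcal{A}}^{s,s+\delta}(\mathbf{F}_2,\mathbf{F}_2)$ satisfies $\varphi_s(\alpha)\ne0$ if and only if $\alpha=h_i$ $(s=1,\ i\ge1)$ or $\alpha=h_i^2$ $(s=2,\ i\ge1)$.
\end{corollary}

\begin{proof}
For $s\ge3$ this is Theorem~\ref{thm:A}, and the listed classes are detected by Proposition~\ref{prop:nonzero}. The group $\operatorname{Ext}^1_{\mathcal{A}}$ is dual to $\mathcal{A}^+/(\mathcal{A}^+)^2$, which is spanned by the $\mathrm{Sq}^{2^i}$, so it is spanned by the $h_i$, which lie in distinct bidegrees; $h_0$ has stem $0$. By Adams' theorem $\operatorname{Ext}^2_{\mathcal{A}}$ is spanned by the products $h_ih_j$, and the internal degree $2^i+2^j$ determines $\{i,j\}$. In bidegree $(2,2^{i+1})$ the only nonzero class is $h_i^2$, of positive stem exactly when $i\geq1$. In any other bidegree the group is $0$ or is spanned by one product $h_ih_j$ with $i<j$. This product restricts to $0$ on $\mathcal{A}(j-1)$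 by \eqref{eq:hres}, and its stem is $2^i+2^j-2<2(2^j-1)$. Theorem~\ref{thm:B} with $n=j-1$ gives $\varphi_2(h_ih_j)=0$.
\end{proof}

\section{Coefficients in an unstable module}\label{sec:coeff}

For an unstable module $M$, Lannes and Zarati \cite{LZ} give an isomorphism $D_s(\Sigma^{1-s}M)\cong\Sigma R_sM$ for a functor $R_s$, and the generalized homomorphism $\varphi_s^M$ is the dual of the map
\[
\mathbf{F}_2\otimes_{\mathcal{A}}D_s(\Sigma^{1-s}M)\to\operatorname{Tor}_s^{\mathcal{A}}(\mathbf{F}_2,\Sigma^{1-s}M)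
\]
induced by $i_s$. We index degrees by $R_sM$: $\varphi_s^M=0$ in degree $d$ means that $i_s$ is zero on $D_s(\Sigma^{1-s}M)_{1+d}$. Of $R_s$ we use only this convention. The bottom degree $c$ of $M$ moves the right ends of the windows of Section~\ref{sec:intro} by $2^{s-1}c$, while the top degree $b$ moves the left ends only by $b$.

\begin{theorem}\label{thm:C}
Let $s\ge4$ and let $M$ be an unstable module concentrated in degrees $[c,b]$, $c\ge0$, with $b<2^{s-1}(c+1)-2s$. Then $\varphi_s^M=0$ in every degree $d>b$. For example, $\varphi_s^{\Sigma^c\mathbf{F}_2}=0$ in all degrees, for all $c\ge1$ and $s\ge4$.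
\end{theorem}

\begin{proof}
Put $L_n=s(2^{n+1}-2)+b$ and $U_n=2^{s-1}(2^{n+1}+c-1)$. The submodules $M_{\ge e}$ form a finite filtration of $M$ whose quotients are direct sums of copies of $\Sigma^e\mathbf{F}_2$ with $e\le b$. By Lemma~\ref{lem:line} and duality, $\operatorname{Tor}^{\mathcal{A}(n)}_{s,t}(\mathbf{F}_2,\Sigma^e\mathbf{F}_2)=0$ for $t>s(2^{n+1}-1)+e$. The long exact sequences of the filtration give $\operatorname{Tor}^{\mathcal{A}(n)}_{s,s+d}(\mathbf{F}_2,M)=0$ for $d>L_n$. With Proposition~\ref{prop:lift}, $\varphi_s^M=0$ in degree $d$ whenever $L_n<d<U_n$ for some $n\ge0$.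

It remains to see that these windows cover all $d>b$. The inequality $L_{n+1}<U_n$ is equivalent to
\[
b<(2^{s-1}-2s)\,2^{n+1}+2s+2^{s-1}(c-1).
\]
As $s\ge4$, we have $2^{s-1}\ge2s$, so the right side is smallest at $n=0$, where it equals $2^{s-1}(c+1)-2s$. Thus the hypothesis gives $L_{n+1}<U_n$ for all $n$. Now $L_0=b$ and $L_n$ increases to infinity. Given $d>b$, let $n$ be largest with $L_n<d$. Then $d\le L_{n+1}<U_n$.

For $M=\Sigma^c\mathbf{F}_2$ with $c\ge1$ we have $b=c<2^{s-1}c\le2^{s-1}(c+1)-2s$, which settles the degrees $d>c$. Lemma~\ref{lem:conn} with $r=s$ and $j=c+1-s$ gives $D_s(\Sigma^{1-s}M)_{1+d}=0$ for $d<2^sc$, which covers all $d\le c$.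
\end{proof}

For $M=\mathbf{F}_2$ the hypothesis reads $2s<2^{s-1}$. It holds for $s\ge5$, where Theorem~\ref{thm:C} contains Theorem~\ref{thm:A}, and it fails by an equality for $s=4$, the case that required Lemma~\ref{lem:edge}.

\begin{thebibliography}{9}

\bibitem{LZ}
Lannes and Zarati, \emph{Sur les foncteurs d\'eriv\'es de la d\'estabilisation}, Math. Z. 194 (1987).

\bibitem{Source}
\emph{The squaring operation on $\mathcal{A}$-generators of the Dickson algebra},
\texttt{https://www.projecteuclid.org/journalArticle/Download?urlId=10.3792\%2Fpjaa.85.67},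
doi:10.3792/pjaa.85.67.

\bibitem{Wang}
J. S. P. Wang, Illinois J. Math. 11 (1967).

\end{thebibliography}
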